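\title{The skip is first-order definable in the enumeration degrees}

\begin{abstract}
The skip of a set $A$ of natural numbers is the complement of the uniform join of all sets that are enumeration reducible to $A$. It induces an operator $\mathbf a\mapsto\mathbf a^\diamond$ on the enumeration degrees. We show that this operator is first-order definable in the partial order of the enumeration degrees, by an explicit formula built from Kalimullin pairs. In the language with order, join and least element, the relation $\mathbf a^\diamond\le\mathbf x$ is $\Pi_2$ and the graph of the skip is $\Pi_3$. The same formula defines the skip in every ideal that is closed under the skip. It follows that the cototal degrees are definable and that every automorphism commutes with the skip. The proof is self-contained.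
\end{abstract}

\section{Introduction}\label{sec:intro}

Enumeration reducibility compares sets of natural numbers by their positive information: $A$ is reducible to $B$ if the members of $A$ can be listed effectively from finite lists of members of $B$. Fix computable codings of pairs and of finite sets by numbers. A computably enumerable (c.e.) set $W$ determines the \emph{enumeration operator}
\[
\Gamma(X)=\{x : \langle x,D\rangle\in W \text{ for some finite } D\subseteq X\},
\]
and the elements $\langle x,D\rangle$ of $W$ are the \emph{axioms} of $\Gamma$. Let $W_0,W_1,\dots$ be the standard effective listing of the c.e.\ sets and $\Gamma_0,\Gamma_1,\dots$ the corresponding listing of the enumeration operators. We write $A\le_e B$ if $A=\Gamma(B)$ for some enumeration operator $\Gamma$, and $A\equiv_e B$ if $A\le_e B$ and $B\le_e A$. The relation $\le_e$ is reflexive and transitive. The classes $\deg(A)$ of $\equiv_e$ are the \emph{enumeration degrees}, and $\mathcal D_e$ is the set of them with the order induced by $\le_e$. It is an upper semilattice: the join $\mathbf a\vee\mathbf b$ is the degree of $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$,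 and the least element $\mathbf 0$ consists of the c.e.\ sets.

Complementation does not act on $\mathcal D_e$. The empty set and the halting set both have degree $\mathbf 0$, but the complement of the first is c.e.\ and the complement of the second is not. The skip repairs this by complementing all sets below $A$ at once. Let
\[
K_A=\{\langle e,x\rangle : x\in\Gamma_e(A)\},\qquad A^\diamond=\overline{K_A}.
\]
The set $A^\diamond$ is the \emph{skip} of $A$. It is a uniform upper bound of the complements of the sets reducible to $A$, and $A\equiv_eB$ implies $A^\diamond\equiv_eB^\diamond$ (Lemma~\ref{lem:basic}), so the skip induces an operator $\mathbf a\mapsto\mathbf a^\diamond$ on $\mathcal D_e$. It measures the negative information about everything that $\mathbf a$ can enumerate.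

Two other notions are tied to it. The \emph{enumeration jump} $\mathbf a'$ is the degree of $K_A\oplus\overline{K_A}$ for $A\in\mathbf a$; since $K_A\equiv_eA$, we have $\mathbf a'=\mathbf a\vee\mathbf a^\diamond$. A set $A$ is \emph{cototal} if $A\le_e\overline A$, and a degree is cototal if it contains a cototal set; this happens exactly when $\mathbf a\le\mathbf a^\diamond$. Kalimullin showed that the jump is first-order definable in $(\mathcal D_e,\le)$. On cototal degrees the jump and the skip coincide. For an arbitrary degree, a definition of the jump describes only the join $\mathbf a\vee\mathbf a^\diamond$, and it does not by itself separate the negative part from the positive one. This leads to the following question from \cite{skip}.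

\medskip
\noindent\textbf{Question.} Is there a first-order formula $\varphi(x,y)$ in the language of partial orders such that, for all $\mathbf a,\mathbf b\in\mathcal D_e$, $(\mathcal D_e,\le)\models\varphi(\mathbf a,\mathbf b)$ if and only if $\mathbf b=\mathbf a^\diamond$?
\medskip

The answer is yes. We write formulas with $\vee$ and $\mathbf 0$, which can be eliminated: $\mathbf c\le\mathbf y\vee\mathbf u$ means $\forall\mathbf z\,[(\mathbf y\le\mathbf z\wedge\mathbf u\le\mathbf z)\to\mathbf c\le\mathbf z]$, and $\mathbf u\ne\mathbf 0$ means $\exists\mathbf z\,(\mathbf u\not\le\mathbf z)$.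

\begin{definition}\label{def:formulas}
\begin{enumerate}
\item $\mathcal K(\mathbf u,\mathbf v)$ is the formula
\[
\forall\mathbf y\,\forall\mathbf c\,\big[(\mathbf c\le\mathbf y\vee\mathbf u\ \wedge\ \mathbf c\le\mathbf y\vee\mathbf v)\to\mathbf c\le\mathbf y\big].
\]
A pair of degrees that satisfies it is a \emph{Kalimullin pair}, or \emph{$\mathcal K$-pair}.
\item $\Theta(\mathbf a,\mathbf x)$ says that for all nonzero $\mathbf u,\mathbf v,\mathbf p,\mathbf q$,
\[
\big[\mathcal K(\mathbf u,\mathbf v)\wedge\mathcal K(\mathbf p,\mathbf q)\wedge\mathbf v\not\le\mathbf a\wedge\mathbf p\le\mathbf a\vee\mathbf u\big]\ \to\ \mathbf q\le\mathbf x\vee\mathbf v .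
\]
\item $\varphi(\mathbf a,\mathbf b)$ is the formula $\Theta(\mathbf a,\mathbf b)\wedge\forall\mathbf x\,\big(\Theta(\mathbf a,\mathbf x)\to\mathbf b\le\mathbf x\big)$.
\end{enumerate}
\end{definition}

\begin{theorem}\label{thm:main}
For all $\mathbf a,\mathbf x\in\mathcal D_e$, we have $\mathbf a^\diamond\le\mathbf x$ if and only if $\Theta(\mathbf a,\mathbf x)$. Hence $\mathbf a^\diamond$ is the least $\mathbf x$ with $\Theta(\mathbf a,\mathbf x)$, and $\varphi(\mathbf a,\mathbf b)$ holds if and only if $\mathbf b=\mathbf a^\diamond$. In particular, the skip is first-order definable in $(\mathcal D_e,\le)$.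
\end{theorem}

To define the skip we need a trace of complementation that the order can see, and $\mathcal K$-pairs provide one. If $U$ is an initial segment of a computable linear order, then $\deg(U)$ and $\deg(\overline U)$ form a $\mathcal K$-pair (Corollary~\ref{cor:cuts}). In the other direction, if $\mathcal K(\mathbf p,\mathbf q)$ and $\mathbf p\ne\mathbf 0$, then $\mathbf q\le\mathbf p^\diamond$ (Lemma~\ref{lem:partner}). So one would guess that the skip is definable, and the first attempt is to describe $\mathbf a^\diamond$ as the least upper bound of the partners $\mathbf q$ of the nonzero degrees $\mathbf p\le\mathbf a$. This attempt fails at $\mathbf a=\mathbf 0$: there is no nonzero $\mathbf p\le\mathbf 0$, so the least upper bound is $\mathbf 0$, whereas $\mathbf 0^\diamond\ne\mathbf 0$.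

The formula $\Theta$ makes room by borrowing an auxiliary $\mathcal K$-pair $(\mathbf u,\mathbf v)$. We look for $\mathbf p$ below $\mathbf a\vee\mathbf u$ instead of below $\mathbf a$, and pay for this with $\mathbf v$. The price is exact: for nonzero $\mathbf u$ and $\mathbf v\not\le\mathbf a$ we have $(\mathbf a\vee\mathbf u)^\diamond=\mathbf a^\diamond\vee\mathbf v$ (Corollary~\ref{cor:exact}). This gives one direction of Theorem~\ref{thm:main} in Section~\ref{sec:upper}. The other direction, in Section~\ref{sec:lower}, is a finite extension construction of two pairs of complementary cuts that code $A^\diamond$ into $\mathbf q$. The proof uses neither the definability of the jump nor that of totality, and it includes a proof of Kalimullin's characterization of $\mathcal K$-pairs (Section~\ref{sec:kpairs}). Section~\ref{sec:clauses} examines the clauses of $\Theta$, and Section~\ref{sec:consequences} collects consequences and refinements.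

\section{Basic facts}\label{sec:basic}

We identify pairs of numbers, finite sets and finite strings with numbers through computable bijections. In particular, the complement of a set of strings is taken within the set of all strings of the kind under discussion. Every finite set has the form $D\oplus E$ for unique finite $D,E$, so axioms of an operator applied to a join are written $\langle x,D\oplus E\rangle$.

Enumeration operators are \emph{monotone}: $X\subseteq X'$ implies $\Gamma(X)\subseteq\Gamma(X')$. They are also \emph{finitary}: if $x\in\Gamma(X)$, then $x\in\Gamma(D)$ for some finite $D\subseteq X$. Every reduction below is obtained in the same way. We show that $x\in B$ if and only if there is a finite object $w$ such that $(x,w)$ satisfies a c.e.\ condition and a finite set computed from $(x,w)$ is contained in $X$. The pairs of such an $x$ and such a finite set are the axioms of an operator that witnesses $B\le_eX$.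

\begin{lemma}\label{lem:basic}
Let $A,B,Y\subseteq\omega$.
\begin{enumerate}
\item[(a)] $K_A\equiv_eA$.
\item[(b)] If $Y\le_eA$, then $\overline Y\le_eA^\diamond$.
\item[(c)] If $B\le_eA$, then $B^\diamond\le_eA^\diamond$.
\item[(d)] $A^\diamond\not\le_eA$.
\item[(e)] The degree of $A$ is cototal if and only if $A\le_eA^\diamond$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\langle e,x\rangle\in K_A$ if and only if $\langle x,D\rangle\in W_e$ for some finite $D\subseteq A$, so $K_A\le_eA$. If $\Gamma_i$ is the identity operator, then $A=\{x:\langle i,x\rangle\in K_A\}\le_eK_A$.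

(b) If $Y=\Gamma_i(A)$, then $\overline Y=\{y:\langle i,y\rangle\in A^\diamond\}$.

(c) Apply (b) to $Y=K_B\le_eB\le_eA$.

(d) Otherwise $\{x:\langle x,x\rangle\in A^\diamond\}=\Gamma_i(A)$ for some $i$, and then $i\in\Gamma_i(A)$ if and only if $i\notin\Gamma_i(A)$.

(e) If $B\equiv_eA$ and $B\le_e\overline B$, then $A\le_e\overline B\le_eA^\diamond$ by (b). If $A\le_eA^\diamond$, then $K_A\le_e\overline{K_A}$ by (a), so $K_A$ is a cototal set in the degree of $A$.
\end{proof}

Sections~\ref{sec:clauses} and~\ref{sec:consequences}, but not the proof of Theorem~\ref{thm:main}, use the following textbook facts about Turing reducibility $\le_T$ and the Turing jump $S'$. A set $B$ is c.e.\ in $S$ if and only if $B\le_eS\oplus\overline S$. We have $B\le_TS$ if and only if both $B$ and $\overline B$ are c.e.\ in $S$. The jump $S'$ is c.e.\ in $S$, computes $S$ and every set c.e.\ in $S$, and satisfies $S'\not\le_TS$. A set is arithmetical in $S$ if and only if it is computable in some iterated jump $S^{(n)}$.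

\section{Kalimullin pairs}\label{sec:kpairs}

The formula $\mathcal K(\mathbf u,\mathbf v)$ says that every degree $\mathbf y$ is the greatest lower bound of $\mathbf y\vee\mathbf u$ and $\mathbf y\vee\mathbf v$: the two degrees have no common information, even with the help of an arbitrary $\mathbf y$. The formula is symmetric, and $\mathcal K(\mathbf 0,\mathbf v)$ holds for every $\mathbf v$. To work with $\mathcal K$-pairs we need a description in terms of sets.

\begin{definition}\label{def:link}
A set $R\subseteq\omega\times\omega$ \emph{links} $A$ and $B$ if $A\times B\subseteq R$ and $(\overline A\times\overline B)\cap R=\emptyset$.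
\end{definition}

Nothing is required of $R$ on $A\times\overline B$ or on $\overline A\times B$. The basic example is a cut.

\begin{example}\label{ex:cut}
Let $\preceq$ be a computable linear order on $\omega$ with strict part $\prec$, let $U$ be an initial segment (a downward closed set), and let $V=\overline U$. Then the computable set $R=\{(y,z):y\prec z\}$ links $U$ and $V$. Indeed, if $y\in U$ and $z\in V$, then $y\prec z$, since $z\preceq y$ would put $z$ into $U$. If $(y,z)\in\overline U\times\overline V=V\times U$, then $z\prec y$, so $(y,z)\notin R$.
\end{example}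

If finite sets $E,E'$ satisfy $E\prec E'$ elementwise, then wherever the cut lies, $E\subseteq U$ or $E'\subseteq V$. One can therefore be sure that one of two positive facts is true without access to either set. This is why a set enumerable from both $X\oplus U$ and $X\oplus V$ is enumerable from $X$, and the same argument works for any c.e.\ link.

\begin{lemma}[Kalimullin]\label{lem:kal}
For $A,B\subseteq\omega$ the following are equivalent.
\begin{enumerate}
\item[(1)] Some c.e.\ set $R$ links $A$ and $B$.
\item[(2)] For all $X,C$: if $C\le_eX\oplus A$ and $C\le_eX\oplus B$, then $C\le_eX$. That is, $\mathcal K(\deg(A),\deg(B))$ holds.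
\end{enumerate}
\end{lemma}

\begin{proof}
(1)$\Rightarrow$(2). Let $C=\Gamma(X\oplus A)=\Lambda(X\oplus B)$. We claim that $n\in C$ if and only if there are axioms $\langle n,D\oplus E\rangle$ of $\Gamma$ and $\langle n,D'\oplus E'\rangle$ of $\Lambda$ with $D,D'\subseteq X$ and $E\times E'\subseteq R$. If $n\in C$, take the axioms that put $n$ into $\Gamma(X\oplus A)$ and $\Lambda(X\oplus B)$; then $E\times E'\subseteq A\times B\subseteq R$. Conversely, if $E\times E'\subseteq R$, then $E\subseteq A$ or $E'\subseteq B$, since otherwise $E\times E'$ would meet $\overline A\times\overline B$. In the first case $n\in\Gamma(X\oplus A)$, in the second $n\in\Lambda(X\oplus B)$, and either way $n\in C$. As $R$ is c.e., the claim gives $C\le_eX$.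

(2)$\Rightarrow$(1). Suppose that no c.e.\ set links $A$ and $B$. Then $A,B\ne\emptyset$, since otherwise $\emptyset$ would be a link. Fix $a^*\in A$ and $b^*\in B$. We build $Y,Z\subseteq\omega\times\omega$ and $C\subseteq\omega$, and put $X=Y\oplus Z$. Think of the $n$-th columns of $Y$ and $Z$ as two questions, one to $A$ and one to $B$, that have the same answer: for all $n$ we ensure
\begin{equation}\label{eq:columns}
n\in C\iff\exists a\in A\ (n,a)\in Y\iff\exists b\in B\ (n,b)\in Z .
\end{equation}
Then $C\le_eX\oplus A$ and $C\le_eX\oplus B$. It remains to make $C\ne\Gamma_e(X)$ for each $e$. The point is that an operator that answers the questions correctly from $X$ alone distinguishes $A\times B$ from $\overline A\times\overline B$, and so yields a link.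

We define $0=n_0<n_1<\cdots$ and finite sets $Y_e,Z_e\subseteq[0,n_e)\times\omega$ and $C_e\subseteq[0,n_e)$ that satisfy \eqref{eq:columns} for $n<n_e$. At stage $e$ only columns $n$ with $n_e\le n<n_{e+1}$ receive elements, and $Y,Z,C$ are the unions. Start with empty sets.

\emph{Stage $e$.} Let $n=n_e$. Let $R_e$ be the c.e.\ set of pairs $(a,b)$ for which there are finite $F,G\subseteq(n,\infty)\times\omega$ with
\[
n\in\Gamma_e\big((Y_e\cup\{(n,a)\}\cup F)\oplus(Z_e\cup\{(n,b)\}\cup G)\big).
\]
Since $R_e$ is not a link, there is a pair $(a,b)$ in $(A\times B)\setminus R_e$ or in $(\overline A\times\overline B)\cap R_e$. Choose one.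

If $(a,b)\in(A\times B)\setminus R_e$, add $(n,a)$ to $Y$, $(n,b)$ to $Z$ and $n$ to $C$, and let $n_{e+1}=n+1$. Then \eqref{eq:columns} holds at $n$, and $n\in C$. Suppose that $n\in\Gamma_e(X)$. Then $n\in\Gamma_e$ of a finite part of $X$. All later elements of $Y$ and $Z$ lie in columns above $n$, so that finite part is contained in a set of the displayed form. This gives $(a,b)\in R_e$, which is false. So $n\in C\setminus\Gamma_e(X)$.

If $(a,b)\in(\overline A\times\overline B)\cap R_e$, choose $F,G$ that witness $(a,b)\in R_e$, and let $n_{e+1}>n$ exceed all columns that occur in $F$ or $G$. Add $(n,a)$ and $F$ to $Y$, and $(n,b)$ and $G$ to $Z$. The sets $F,G$ may violate \eqref{eq:columns}, and we repair this by adding more elements. For each $k$ with $n<k<n_{e+1}$ such that some $(k,a')\in F$ has $a'\in A$ or some $(k,b')\in G$ has $b'\in B$, add $(k,a^*)$ to $Y$, $(k,b^*)$ to $Z$ and $k$ to $C$. For these $k$ all three statements in \eqref{eq:columns} are true; for the other $k$ in this range, and for $n$ itself, all three are false. By monotonicity $n\in\Gamma_e(X)$, while $n\notin C$.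

So $C\not\le_eX$ and (2) fails.
\end{proof}

Condition (2) depends only on the degrees of $A$ and $B$. Hence, if $\mathcal K(\mathbf u,\mathbf v)$, then any $U\in\mathbf u$ and $V\in\mathbf v$ are linked by a c.e.\ set. Example~\ref{ex:cut} gives the following.

\begin{corollary}\label{cor:cuts}
If $U$ is an initial segment of a computable linear order on $\omega$, then $\mathcal K(\deg(U),\deg(\overline U))$.
\end{corollary}

\section{The skip of a join with half of a $\mathcal K$-pair}\label{sec:upper}

Suppose that $R$ links $P$ and $Q$. For $z\in Q$ the section $\{y:(y,z)\in R\}$ contains $P$, and for $y\notin P$ the section $\{z:(y,z)\in R\}$ is contained in $Q$. Sections of $R$ are reducible to $R$, so when $P$ or $Q$ is not reducible to $R$ the corresponding inclusions are proper. This gives two reductions, which we state for arbitrary $R$ because the second will be applied to a link that is not c.e.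

\begin{lemma}\label{lem:sections}
Let $R$ link $P$ and $Q$.
\begin{enumerate}
\item[(a)] If $P\not\le_eR$, then $Q=\{z:\exists y\in\overline P\ (y,z)\in R\}$, so $Q\le_e\overline P\oplus R$.
\item[(b)] If $Q\not\le_eR$, then $\overline P=\{y:\exists z\in Q\ (y,z)\notin R\}$, so $\overline P\le_eQ\oplus\overline R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $y\notin P$ and $(y,z)\in R$, then $z\in Q$ because $R$ misses $\overline P\times\overline Q$. If $z\in Q$, then $\{y:(y,z)\in R\}$ contains $P$ and is reducible to $R$, so it differs from $P$ and has an element $y\notin P$.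

(b) If $z\in Q$ and $(y,z)\notin R$, then $y\notin P$ because $P\times Q\subseteq R$. If $y\notin P$, then $\{z:(y,z)\in R\}$ is contained in $Q$ and is reducible to $R$, so it differs from $Q$ and omits some $z\in Q$.
\end{proof}

\begin{lemma}\label{lem:partner}
If $\mathcal K(\mathbf p,\mathbf q)$ and $\mathbf p\ne\mathbf 0$, then $\mathbf q\le\mathbf p^\diamond$.
\end{lemma}

\begin{proof}
Take $P\in\mathbf p$, $Q\in\mathbf q$ and a c.e.\ link $R$. As $P$ is not c.e., $P\not\le_eR$. By Lemmas~\ref{lem:sections}(a) and~\ref{lem:basic}(b), $Q\le_e\overline P\oplus R\equiv_e\overline P\le_eP^\diamond$.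
\end{proof}

Next we bound $(\mathbf a\vee\mathbf u)^\diamond$ from above. The case $\mathbf a=\mathbf 0$ for a cut shows the mechanism.

\begin{example}\label{ex:cutskip}
Let $U,V,\preceq$ be as in Example~\ref{ex:cut}, with $V$ not c.e. We show $U^\diamond\le_eV\oplus\emptyset^\diamond$. By definition, $x\notin\Gamma_e(U)$ if and only if every axiom $\langle x,E\rangle$ of $\Gamma_e$ has $E\cap V\ne\emptyset$. The difficulty is that this asks infinitely many questions of $V$, and a reduction may ask only finitely many. One question suffices:
\[
x\notin\Gamma_e(U)\iff\exists v\in V\ \big[\text{every axiom }\langle x,E\rangle\text{ of }\Gamma_e\text{ has some }y\in E\text{ with }v\preceq y\big].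
\]
The implication from right to left holds because $V$ is upward closed. For the converse let $x\notin\Gamma_e(U)$, and consider the c.e.\ set of $v$ such that some axiom $\langle x,E\rangle$ has all of $E$ strictly below $v$. Such an $E$ meets $V$, so this set is contained in $V$. As $V$ is not c.e., it omits some $v\in V$, and this $v$ works. The bracketed condition defines the complement of a c.e.\ set of triples $(e,x,v)$, which is reducible to $\emptyset^\diamond$ by Lemma~\ref{lem:basic}(b).
\end{example}

The c.e.\ set of triples in this example is a link between $K_U$ and $V$. In general, a c.e.\ link between $U$ and $V$ lifts to a link between $K_{A\oplus U}$ and $V$ that is reducible to $A$, and the hypothesis that $V$ is not c.e.\ becomes $V\not\le_eA$.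

\begin{lemma}\label{lem:joinskip}
If $\mathcal K(\mathbf u,\mathbf v)$ and $\mathbf v\not\le\mathbf a$, then $(\mathbf a\vee\mathbf u)^\diamond\le\mathbf a^\diamond\vee\mathbf v$.
\end{lemma}

\begin{proof}
Take representatives $A,U,V$ and a c.e.\ set $R$ that links $U$ and $V$. Let $M$ be the set of pairs $(\langle e,x\rangle,v)$ such that $\Gamma_e$ has an axiom $\langle x,D\oplus E\rangle$ with $D\subseteq A$ and $E\times\{v\}\subseteq R$. Then $M\le_eA$. We check that $M$ links $K_{A\oplus U}$ and $V$.

Let $\langle e,x\rangle\in K_{A\oplus U}$ and $v\in V$. There is an axiom $\langle x,D\oplus E\rangle$ of $\Gamma_e$ with $D\subseteq A$ and $E\subseteq U$. Then $E\times\{v\}\subseteq U\times V\subseteq R$, so $(\langle e,x\rangle,v)\in M$.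

Let $\langle e,x\rangle\notin K_{A\oplus U}$ and suppose that $(\langle e,x\rangle,v)\in M$ through the axiom $\langle x,D\oplus E\rangle$. Since $D\subseteq A$ and $x\notin\Gamma_e(A\oplus U)$, there is $y\in E\setminus U$. Then $(y,v)\in R$ and $y\notin U$, so $v\in V$. Thus $M$ misses $\overline{K_{A\oplus U}}\times\overline V$.

From $M\le_eA$ and $V\not\le_eA$ we get $V\not\le_eM$. Lemmas~\ref{lem:sections}(b) and~\ref{lem:basic}(b) give $(A\oplus U)^\diamond=\overline{K_{A\oplus U}}\le_eV\oplus\overline M\le_eV\oplus A^\diamond$.
\end{proof}

\begin{corollary}\label{cor:exact}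
If $\mathcal K(\mathbf u,\mathbf v)$, $\mathbf u\ne\mathbf 0$ and $\mathbf v\not\le\mathbf a$, then $(\mathbf a\vee\mathbf u)^\diamond=\mathbf a^\diamond\vee\mathbf v$.
\end{corollary}

\begin{proof}
One inequality is Lemma~\ref{lem:joinskip}. For the other, $\mathbf a^\diamond\le(\mathbf a\vee\mathbf u)^\diamond$ by Lemma~\ref{lem:basic}(c), and $\mathbf v\le\mathbf u^\diamond\le(\mathbf a\vee\mathbf u)^\diamond$ by Lemmas~\ref{lem:partner} and~\ref{lem:basic}(c).
\end{proof}

\begin{proposition}\label{prop:upper}
If $\mathbf a^\diamond\le\mathbf x$, then $\Theta(\mathbf a,\mathbf x)$.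
\end{proposition}

\begin{proof}
Let $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ be nonzero and satisfy the hypotheses in $\Theta(\mathbf a,\mathbf x)$. By Lemmas~\ref{lem:partner}, \ref{lem:basic}(c) and~\ref{lem:joinskip}, in this order,
\[
\mathbf q\le\mathbf p^\diamond\le(\mathbf a\vee\mathbf u)^\diamond\le\mathbf a^\diamond\vee\mathbf v\le\mathbf x\vee\mathbf v .\qedhere
\]
\end{proof}

\section{Coding the skip into a pair of cuts}\label{sec:lower}

Now let $\mathbf a^\diamond\not\le\mathbf x$. Fix $A\in\mathbf a$ and $X\in\mathbf x$, and let $S=K_A$. Only two properties of $S$ are used: $S\le_eA$ and $\overline S\not\le_eX$. We must find $\mathcal K$-pairs $(U,V)$ and $(P,Q)$ of sets that are not c.e., with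
\[
V\not\le_eA,\qquad P\le_eA\oplus U,\qquad Q\not\le_eX\oplus V .
\]
Both pairs will be cuts. The position of the second cut is obtained from the position of the first by moving right whenever a number enters $S$. Then $P$, the left side, needs only positive information about $U$ and $S$, while $Q$, the right side, records numbers that are not in $S$.

\subsection*{One coordinate}
Take the usual order on $\omega$. For $m\in\omega$ let
\[
U_m=[0,m],\quad V_m=\overline{U_m},\quad P_m=[0,2m+\chi_S(m)],\quad Q_m=\overline{P_m},
\]
where $\chi_S$ is the characteristic function of $S$. A single operator reduces $P_m$ to $S\oplus U_m$ for all $m$: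
\[
k\in P_m\iff\exists j\in U_m\ \big[k\le2j\ \text{ or }\ (k\le2j+1\text{ and }j\in S)\big].
\]
From left to right take $j=m$; from right to left, $j<m$ gives $2j+1<2m$, and $j=m$ is the definition. In contrast, no single operator $\Gamma$ satisfies $Q_m=\Gamma(X\oplus V_m)$ for all $m$. Indeed, $2m+1\in Q_m$ if and only if $m\notin S$, so such a $\Gamma$ would give
\[
\overline S=\{m:2m+1\in\Gamma(X\oplus V_m)\}\le_eX .
\]
So for each operator $\Gamma$ there is a position $m$ of the cut that defeats it. These cuts are finite or cofinite and have degree $\mathbf 0$, and one choice of $m$ defeats one operator. To defeat all operators we make infinitely many choices, one coordinate at a time, and order the sequences of choices lexicographically. Each coordinate must range over all of $\omega$, because the number $m$ that defeats a given operator can be arbitrary.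

\subsection*{The lexicographic order}
Let $\omega^{\le\omega}$ be the set of finite and infinite sequences of numbers. We write $|\xi|$ for length, $\xi{\upharpoonright}n$ for the initial segment of length $n$, $\xi\sqsubseteq\eta$ if $\xi$ is an initial segment of $\eta$, and $\sigma^\frown m$ for $\sigma$ followed by $m$. Put $\xi<_L\eta$ if there is $k<|\xi|,|\eta|$ with $\xi{\upharpoonright}k=\eta{\upharpoonright}k$ and $\xi(k)<\eta(k)$, and put $\xi\preceq\eta$ if $\xi\sqsubseteq\eta$ or $\xi<_L\eta$. For $D\subseteq\omega$ let $F_D(\xi)$ be the sequence of length $|\xi|$ with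
\[
F_D(\xi)(k)=2\xi(k)+\chi_D(\xi(k)).
\]

\begin{lemma}\label{lem:lex}
Let $\gamma\in\omega^\omega$, $\sigma\in\omega^{<\omega}$, $\xi,\eta\in\omega^{\le\omega}$ and $D\subseteq D'\subseteq\omega$.
\begin{enumerate}
\item[(a)] $\preceq$ is a linear order on $\omega^{\le\omega}$, computable on $\omega^{<\omega}$.
\item[(b)] $\sigma\not\preceq\gamma$ if and only if $\gamma<_L\sigma$, and $\sigma\preceq\gamma$ if and only if $\sigma\preceq\gamma{\upharpoonright}|\sigma|$.
\item[(c)] If $\gamma{\upharpoonright}n<_L\sigma$ for some $n$, then $\gamma<_L\sigma$. If $\gamma<_L\sigma$, then $\gamma{\upharpoonright}n<_L\sigma$ for all $n\ge|\sigma|$.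
\item[(d)] If $\xi\preceq\eta$, then $F_D(\xi)\preceq F_D(\eta)$.
\item[(e)] $F_D(\xi)\preceq F_{D'}(\xi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Send $\xi$ to $\xi^*\in\omega^\omega$, where $\xi^*(k)=\xi(k)+1$ for $k<|\xi|$ and $\xi^*(k)=0$ otherwise. This map is injective, and $\xi\preceq\eta$ if and only if $\xi^*=\eta^*$ or $\xi^*$ is smaller at the first place where $\xi^*$ and $\eta^*$ differ. So $\preceq$ is a copy of a suborder of the lexicographic order on $\omega^\omega$.

(b) If $\sigma\not\preceq\gamma$, then $\gamma\preceq\sigma$, and $\gamma\sqsubseteq\sigma$ is impossible by length; so $\gamma<_L\sigma$. The converse holds by antisymmetry. Whether $\sigma\sqsubseteq\gamma$ or $\sigma<_L\gamma$ depends only on the values $\gamma(k)$ with $k<|\sigma|$, which gives the second statement.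

(c) The witness $k$ for $\gamma{\upharpoonright}n<_L\sigma$ is a witness for $\gamma<_L\sigma$. A witness $k$ for $\gamma<_L\sigma$ has $k<|\sigma|\le n$, so it is a witness for $\gamma{\upharpoonright}n<_L\sigma$.

(d) $F_D$ acts coordinatewise by the map $m\mapsto2m+\chi_D(m)$, which is strictly increasing because $2m+1<2m'$ for $m<m'$. So $F_D$ preserves $\sqsubseteq$ and $<_L$.

(e) The two sequences have the same length and $F_D(\xi)(k)\le F_{D'}(\xi)(k)$ for all $k$, so they are equal or the first is smaller at the first difference.
\end{proof}

For $\alpha\in\omega^\omega$ put $\beta=F_S(\alpha)$ and define subsets of $\omega^{<\omega}$ by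
\[
\begin{aligned}
U&=\{\sigma:\sigma\preceq\alpha\}, &\qquad V&=\overline U=\{\sigma:\alpha<_L\sigma\},\\
P&=\{\tau:\tau\preceq\beta\}, &\qquad Q&=\overline P=\{\tau:\beta<_L\tau\}.
\end{aligned}
\]
The sets $U$ and $P$ are initial segments of the computable linear order $(\omega^{<\omega},\preceq)$, so both pairs are $\mathcal K$-pairs by Corollary~\ref{cor:cuts}, whatever $\alpha$ is. The reduction from the one-coordinate case also survives for every $\alpha$.

\begin{lemma}\label{lem:PbelowAU}
For every $\alpha\in\omega^\omega$, $P\le_eA\oplus U$.
\end{lemma}

\begin{proof}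
Since $S\le_eA$, it suffices to show that $\tau\in P$ if and only if $\tau\preceq F_D(\sigma)$ for some $\sigma\in U$ and some finite $D\subseteq S$. Let $\tau\preceq\beta$. Put $\sigma=\alpha{\upharpoonright}|\tau|\in U$ and let $D$ be the set of entries of $\sigma$ that lie in $S$. Then $F_D(\sigma)=F_S(\sigma)=\beta{\upharpoonright}|\tau|$, and $\tau\preceq\beta{\upharpoonright}|\tau|$ by Lemma~\ref{lem:lex}(b). Conversely, given such $\sigma$ and $D$, parts (e) and (d) of Lemma~\ref{lem:lex} give $\tau\preceq F_D(\sigma)\preceq F_S(\sigma)\preceq F_S(\alpha)=\beta$.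
\end{proof}

\subsection*{Choosing $\alpha$}
It remains to choose $\alpha$ so that the negative requirements hold. One difficulty is new. In the one-coordinate case $V_m$ was computable from $m$, while now $V$ depends on all of $\alpha$ and is not known when an operator is treated. But by Lemma~\ref{lem:lex}(c), a finite set $E$ lies in $V$ exactly when some finite initial segment of $\alpha$ is $<_L$-below every element of $E$. So we replace ``$E\subseteq V$'' by ``some finite extension forces $E\subseteq V$'', which is a c.e.\ condition.

\begin{proposition}\label{prop:lower}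
If $\mathbf a^\diamond\not\le\mathbf x$, then $\Theta(\mathbf a,\mathbf x)$ fails.
\end{proposition}

\begin{proof}
We build strings $\sigma_0\sqsubset\sigma_1\sqsubset\cdots$, starting from the empty string, and let $\alpha=\bigcup_s\sigma_s$. At stage $s$ write $\sigma=\sigma_s$ and $\tau=F_S(\sigma)$. Then $\tau\sqsubset\beta$, $|\tau|=|\sigma|$, and if $\alpha(|\sigma|)=m$, then $\beta(|\tau|)=2m+\chi_S(m)$.

\emph{Stage $s=4e$: $V\ne\Gamma_e(A)$.} If $\sigma^\frown1\in\Gamma_e(A)$, let $\sigma_{s+1}=\sigma^\frown1$; then $\sigma^\frown1\sqsubset\alpha$, so $\sigma^\frown1\notin V$. Otherwise let $\sigma_{s+1}=\sigma^\frown0$; then $\alpha<_L\sigma^\frown1$, so $\sigma^\frown1\in V$.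

\emph{Stage $s=4e+1$: $U\ne W_e$.} If $\sigma^\frown1\in W_e$, let $\sigma_{s+1}=\sigma^\frown0$; then $\alpha<_L\sigma^\frown1$, so $\sigma^\frown1\notin U$. Otherwise let $\sigma_{s+1}=\sigma^\frown1$; then $\sigma^\frown1\in U$.

\emph{Stage $s=4e+2$: $P\ne W_e$.} If $\tau^\frown2\in W_e$, let $\sigma_{s+1}=\sigma^\frown0$; then $\beta(|\tau|)\in\{0,1\}$, so $\beta<_L\tau^\frown2$ and $\tau^\frown2\notin P$. Otherwise let $\sigma_{s+1}=\sigma^\frown1$; then $\beta(|\tau|)\in\{2,3\}$, so $\tau^\frown2\sqsubset\beta$ or $\tau^\frown2<_L\beta$, and $\tau^\frown2\in P$.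

\emph{Stage $s=4e+3$: $Q\ne\Gamma_e(X\oplus V)$.} For $m\in\omega$ let $\rho_m=\tau^\frown(2m+1)$. Let $N$ be the set of $m$ for which there are a finite string $\sigma'\sqsupseteq\sigma^\frown m$ and an axiom $\langle\rho_m,D\oplus E\rangle$ of $\Gamma_e$ such that $D\subseteq X$ and $\sigma'<_L\varepsilon$ for every $\varepsilon\in E$. The strings $\sigma,\tau$ and the number $e$ are fixed finite data, so $N\le_eX$. Since $\overline S\not\le_eX$, we have $N\ne\overline S$, and there is $m$ with $m\in S\cap N$ or $m\notin S\cup N$. Choose such an $m$.

Suppose $m\in S\cap N$. Choose $\sigma'$ and an axiom $\langle\rho_m,D\oplus E\rangle$ that witness $m\in N$, and let $\sigma_{s+1}=\sigma'$. By Lemma~\ref{lem:lex}(c), $\alpha<_L\varepsilon$ for all $\varepsilon\in E$, so $E\subseteq V$ and $\rho_m\in\Gamma_e(X\oplus V)$. On the other hand $\alpha(|\sigma|)=m\in S$, so $\beta(|\tau|)=2m+1$. Hence $\rho_m\sqsubset\beta$ and $\rho_m\notin Q$.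

Suppose $m\notin S\cup N$. Let $\sigma_{s+1}=\sigma^\frown m$. Then $\beta(|\tau|)=2m$, so $\beta<_L\rho_m$ and $\rho_m\in Q$. Assume that $\rho_m\in\Gamma_e(X\oplus V)$ through an axiom $\langle\rho_m,D\oplus E\rangle$ with $D\subseteq X$ and $E\subseteq V$. Take $n>|\sigma|$ with $n\ge|\varepsilon|$ for all $\varepsilon\in E$, and let $\sigma'=\alpha{\upharpoonright}n$. Then $\sigma'\sqsupseteq\sigma^\frown m$, and $\sigma'<_L\varepsilon$ for all $\varepsilon\in E$ by Lemma~\ref{lem:lex}(c). So $m\in N$, a contradiction. Hence $\rho_m\notin\Gamma_e(X\oplus V)$.

Let $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ be the degrees of $U,V,P,Q$. Then $\mathcal K(\mathbf u,\mathbf v)$ and $\mathcal K(\mathbf p,\mathbf q)$ hold, and $\mathbf p\le\mathbf a\vee\mathbf u$ by Lemma~\ref{lem:PbelowAU}. The four kinds of stages give $\mathbf v\not\le\mathbf a$, $\mathbf u\ne\mathbf 0$, $\mathbf p\ne\mathbf 0$ and $\mathbf q\not\le\mathbf x\vee\mathbf v$; the first and the last imply $\mathbf v\ne\mathbf 0$ and $\mathbf q\ne\mathbf 0$. So these degrees refute $\Theta(\mathbf a,\mathbf x)$.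
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:upper} and~\ref{prop:lower} show that $\{\mathbf x:\Theta(\mathbf a,\mathbf x)\}=\{\mathbf x:\mathbf a^\diamond\le\mathbf x\}$. The least element of this set is $\mathbf a^\diamond$, and $\varphi(\mathbf a,\mathbf b)$ says that $\mathbf b$ is its least element.
\end{proof}

\begin{remark}\label{rem:cutsonly}
In $\Theta$ it suffices to quantify over $\mathcal K$-pairs of the form $\{\deg(Y),\deg(\overline Y)\}$, where $Y$ is an initial segment of a computable linear order. The restricted condition follows from $\Theta(\mathbf a,\mathbf x)$, and when $\mathbf a^\diamond\not\le\mathbf x$ it is refuted by the pairs just constructed.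
\end{remark}

\section{The clauses of $\Theta$}\label{sec:clauses}

Of the four conditions of being nonzero, the proof of Proposition~\ref{prop:upper} uses only $\mathbf p\ne\mathbf 0$, in Lemma~\ref{lem:partner}. So the formula obtained by deleting the other three follows from $\mathbf a^\diamond\le\mathbf x$; as it implies $\Theta(\mathbf a,\mathbf x)$, it is equivalent to $\Theta$ in $\mathcal D_e$. The condition $\mathbf p\ne\mathbf 0$ is needed. Without it the formula is false for all $\mathbf a,\mathbf x$: take a $\mathcal K$-pair of nonzero degrees $\mathbf u,\mathbf v$ with $\mathbf v\not\le\mathbf a$, which exists by the proof of Proposition~\ref{prop:lower} since $\mathbf a^\diamond\not\le\mathbf a$, and let $\mathbf p=\mathbf 0$ and $\mathbf q=(\mathbf x\vee\mathbf v)^\diamond\not\le\mathbf x\vee\mathbf v$.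

The clause $\mathbf v\not\le\mathbf a$ enters through Lemma~\ref{lem:joinskip}. If $\mathbf v\le\mathbf a$, then $\mathbf a\vee\mathbf u$ contains both sides of the pair. For a cut this is the full characteristic function of $U$, and its skip can be a whole jump higher than $\mathbf a^\diamond$.

\begin{proposition}\label{prop:clause}
The clause $\mathbf v\not\le\mathbf a$ cannot be dropped from $\Theta$: there are a degree $\mathbf a$ and nonzero $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ with $\mathcal K(\mathbf u,\mathbf v)$, $\mathcal K(\mathbf p,\mathbf q)$ and $\mathbf p\le\mathbf a\vee\mathbf u$, but $\mathbf q\not\le\mathbf a^\diamond\vee\mathbf v$.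
\end{proposition}

\begin{proof}
We work in the computable linear order $(2^{<\omega},\preceq)$. For $h\in2^\omega$ let $L_h=\{\sigma\in2^{<\omega}:\sigma\preceq h\}$, an initial segment. Then $L_h\equiv_Th$: Lemma~\ref{lem:lex}(b) gives $L_h\le_Th$, and $h(n)=1$ if and only if $(h{\upharpoonright}n)^\frown1\in L_h$, which computes $h$ from $L_h$ by recursion.

Let $f=\chi_{\emptyset''}$, $g=\chi_{\emptyset'''}$, $U=L_f$, $V=\overline U$, $P=L_g$, $Q=\overline P$, with degrees $\mathbf u,\mathbf v,\mathbf p,\mathbf q$. Both pairs are $\mathcal K$-pairs by Corollary~\ref{cor:cuts}. Let $T=\emptyset''\oplus\overline{\emptyset''}$, so that $B\le_eT$ if and only if $B$ is c.e.\ in $\emptyset''$.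

Since $U\equiv_T\emptyset''$, we have $U\oplus V\le_eT$ and $T\le_eU\oplus V$. Neither $U$ nor $V$ is c.e., since otherwise $\emptyset''\equiv_TU\le_T\emptyset'$.

Next, $P\le_eT$. Fix a $\emptyset''$-computable enumeration of $\emptyset'''$, and let $g_s$ be the characteristic function of the finite set enumerated by stage $s$. Then $g_s\preceq g$, because $g_s(k)\le g(k)$ for all $k$, and $g_s{\upharpoonright}n=g{\upharpoonright}n$ for large $s$. By Lemma~\ref{lem:lex}(b), $\sigma\preceq g$ if and only if $\sigma\preceq g_s$ for some $s$, so $P$ is c.e.\ in $\emptyset''$. But $Q\not\le_eT$, since otherwise $P$ and $\overline P$ would be c.e.\ in $\emptyset''$, and $\emptyset'''\equiv_TP\le_T\emptyset''$. In particular $Q$ is not c.e. Also $P$ is not c.e., since otherwise $Q\le_T\emptyset'\le_T\emptyset''$ and $Q\le_eT$.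

Let $\mathbf a=\mathbf v$. Then $\mathbf p\le\deg(T)=\mathbf a\vee\mathbf u$. Lemma~\ref{lem:joinskip}, applied to the degree $\mathbf 0$ and the pair $(\mathbf v,\mathbf u)$, gives $\mathbf v^\diamond\le\mathbf 0^\diamond\vee\mathbf u$. The set $\emptyset^\diamond$ is the complement of a c.e.\ set, so it is computable in $\emptyset''$ and $\mathbf 0^\diamond\le\deg(T)$. Hence $\mathbf a^\diamond\vee\mathbf v\le\deg(T)$, and $\mathbf q\not\le\mathbf a^\diamond\vee\mathbf v$.
\end{proof}

\section{Consequences and refinements}\label{sec:consequences}

\begin{corollary}\label{cor:consequences}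
\begin{enumerate}
\item[(a)] The enumeration jump is definable as $\mathbf a'=\mathbf a\vee\mathbf a^\diamond$. In particular, $\mathbf 0'=\mathbf 0^\diamond$ is the least $\mathbf x$ such that $\mathbf q\le\mathbf x\vee\mathbf v$ for all nonzero $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ with $\mathcal K(\mathbf u,\mathbf v)$, $\mathcal K(\mathbf p,\mathbf q)$ and $\mathbf p\le\mathbf u$.
\item[(b)] The cototal degrees are definable: $\mathbf a$ is cototal if and only if $\forall\mathbf x\,(\Theta(\mathbf a,\mathbf x)\to\mathbf a\le\mathbf x)$.
\item[(c)] Every automorphism $\pi$ of $\mathcal D_e$ satisfies $\pi(\mathbf a^\diamond)=\pi(\mathbf a)^\diamond$.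
\item[(d)] In the language $(\le,\vee,\mathbf 0)$, the relation $\mathcal K$ is $\Pi_1$, the relation $\mathbf a^\diamond\le\mathbf x$ is $\Pi_2$, and the relation $\mathbf b=\mathbf a^\diamond$ is $\Pi_3$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The first statement follows from Theorem~\ref{thm:main}, independently of earlier definitions of the jump. The condition in the second statement is $\Theta(\mathbf 0,\mathbf x)$, because $\mathbf v\not\le\mathbf 0$ means $\mathbf v\ne\mathbf 0$.

(b) The formula says that $\mathbf a\le\mathbf x$ for all $\mathbf x\ge\mathbf a^\diamond$, that is, $\mathbf a\le\mathbf a^\diamond$. Apply Lemma~\ref{lem:basic}(e).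

(c) Automorphisms preserve definable relations.

(d) Recall that a formula is $\Pi_n$ if it is equivalent to a prenex formula with $n$ alternating blocks of quantifiers, the first universal. The formula $\mathcal K$ has prefix $\forall$. It occurs in the hypothesis of the implication in $\Theta$, so $\Theta$ has prefix $\forall\exists$. The second conjunct of $\varphi$ has $\Theta$ in the hypothesis under a universal quantifier, so it has prefix $\forall\exists\forall$, and the first conjunct is absorbed.
\end{proof}

The witnesses built in Lemma~\ref{lem:kal} and Proposition~\ref{prop:lower} are arithmetical in the given sets. This lets the definition pass to substructures. An \emph{ideal} of $\mathcal D_e$ is a subset that is closed downward and under $\vee$.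

\begin{theorem}\label{thm:ideals}
Let $\mathcal I\subseteq\mathcal D_e$ be a nonempty ideal that is closed under the skip. Then $\varphi$ defines the skip in $(\mathcal I,\le)$.
\end{theorem}

Examples are $\mathcal D_e$ itself and the degrees of arithmetical sets; the latter form such an ideal because every $B\le_eA$, including $K_A$, is c.e.\ in $A$.

\begin{proof}
The ideal $\mathcal I$ contains $\mathbf 0$ and is closed under joins, so $\mathbf 0$ and $\vee$ have the same meaning in $\mathcal I$ as in $\mathcal D_e$. We say that a set is in $\mathcal I$ if its degree is.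

\emph{$\mathcal I$ is arithmetically closed.} If $S$ is in $\mathcal I$ and $B$ is c.e.\ in $S$, then $B\le_eS\oplus\overline S\le_eS\oplus S^\diamond$ by Lemma~\ref{lem:basic}(b), so $B$ is in $\mathcal I$. By induction every $S^{(n)}$ is in $\mathcal I$, and hence so is every set arithmetical in $S$. Taking $S$ to be a join, every set arithmetical in finitely many sets in $\mathcal I$ is in $\mathcal I$.

\emph{$\mathcal K$ is absolute.} Let $\mathbf u,\mathbf v\in\mathcal I$. If $\mathcal K(\mathbf u,\mathbf v)$ holds in $\mathcal D_e$, it holds in $\mathcal I$, since it is universal. If it fails in $\mathcal D_e$, then no c.e.\ set links representatives $A\in\mathbf u$, $B\in\mathbf v$, and we run the construction in Lemma~\ref{lem:kal} with least choices. An index of $R_e$ is computed from $e,n_e,Y_e,Z_e$, so the oracle $A\oplus B\oplus\emptyset'$ decides whether a given pair lies in $(A\times B)\setminus R_e$ or in $(\overline A\times\overline B)\cap R_e$. It finds the least such pair, then the least $F,G$ when they are needed, and completes the stage. Column $n$ is final after stage $n$, so $X$ and $C$ are computable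 in $A\oplus B\oplus\emptyset'$. They are in $\mathcal I$, and $\mathcal K(\mathbf u,\mathbf v)$ fails in $\mathcal I$.

\emph{$\Theta$ is absolute.} Let $\mathbf a,\mathbf x\in\mathcal I$. By the previous step, $\Theta(\mathbf a,\mathbf x)$ evaluated in $\mathcal I$ is the statement $\Theta(\mathbf a,\mathbf x)$ of $\mathcal D_e$ with $\mathbf u,\mathbf v,\mathbf p,\mathbf q$ restricted to $\mathcal I$. If $\mathbf a^\diamond\le\mathbf x$, it holds by Proposition~\ref{prop:upper}. If $\mathbf a^\diamond\not\le\mathbf x$, run the construction of Proposition~\ref{prop:lower} with least choices. The sets $S$, $\Gamma_e(A)$, $W_e$ and $N$ are c.e.\ in $A\oplus X$, uniformly in the finite data of the stage, so $(A\oplus X)'$ carries out every stage and computes $\alpha$ and $\beta$. By Lemma~\ref{lem:lex}(b) it computes $U,V,P,Q$. These sets are in $\mathcal I$, so $\Theta(\mathbf a,\mathbf x)$ fails in $\mathcal I$.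

Thus, for $\mathbf a\in\mathcal I$, the degrees $\mathbf x\in\mathcal I$ that satisfy $\Theta(\mathbf a,\mathbf x)$ in $\mathcal I$ are those above $\mathbf a^\diamond$. Since $\mathbf a^\diamond\in\mathcal I$, it is the least of them, and $\varphi(\mathbf a,\mathbf b)$ holds in $\mathcal I$ if and only if $\mathbf b=\mathbf a^\diamond$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{skip}
\emph{On cototality and the skip operator in the enumeration degrees},
\texttt{https://store.fmi.uni-sofia.bg/\allowbreak fmi/\allowbreak logic/\allowbreak asoskova/\allowbreak pub/\allowbreak cototal-revision-revision.pdf}.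

\end{thebibliography}
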